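# The effective weight of a numerical semigroup and the bound $\lfloor (g+1)^2/8\rfloor$

## Seven semigroups of genus four

Take coins of values $3$ and $5$. The amounts that can be paid are
$$0,\ 3,\ 5,\ 6,\ 8,\ 9,\ 10,\ 11,\dots$$
Since $8,9,10$ can be paid, adding further coins of value $3$ pays everything from $8$ on. The amounts that cannot be paid are $1,2,4,7$. For each of them, count the coin types that are cheaper: none for $1$ and $2$, one for $4$ (the coin $3$), two for $7$ (the coins $3$ and $5$). The total is $0+0+1+2=3$.

Now do the same for every coin system that misses exactly four amounts and has no superfluous coin. Let $m$ be the smallest coin. The numbers $1,\dots,m-1$ are missed, so $m\le5$. Also, if $b>m$ is missed, then $b-m$ is missed.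

If $m=5$, the missed numbers are $1,2,3,4$. If $m=4$, they are $1,2,3$ and one more number, which must be $5$, $6$ or $7$. If $m=3$, they are $1,2$ and two more, which must be $\{4,5\}$, $\{4,7\}$ or $\{5,8\}$; the last pair is impossible, since then $4$ can be paid and hence so can $8=4+4$. If $m=2$, they are $1,3,5,7$. The table lists the seven systems. The last two columns will be explained below: $c$ is the number of missed amounts strictly between $m$ and $2m$.

| coins | missed amounts | total count | $c$ | $c(5-2c)$ |
|---|---|---|---|---|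
| $5,6,7,8,9$ | $1,2,3,4$ | $0$ | $0$ | $0$ |
| $4,6,7,9$ | $1,2,3,5$ | $1$ | $1$ | $3$ |
| $4,5,7$ | $1,2,3,6$ | $2$ | $1$ | $3$ |
| $4,5,6$ | $1,2,3,7$ | $3$ | $1$ | $3$ |
| $3,7,8$ | $1,2,4,5$ | $1+1=2$ | $2$ | $2$ |
| $3,5$ | $1,2,4,7$ | $1+2=3$ | $1$ | $3$ |
| $2,9$ | $1,3,5,7$ | $1+1+1=3$ | $1$ | $3$ |

The largest total is $3$. With fewer missed amounts the same exercise is shorter. With zero or one missed amount the total is $0$. With two, the systems are $\{3,4,5\}$ and $\{2,5\}$, with totals $0$ and $1$. With three, they are $\{4,5,6,7\}$, $\{3,5,7\}$, $\{3,4\}$, $\{2,7\}$, with totals $0,1,2,2$. So for $g=0,1,2,3,4$ missed amounts the maximum total is $0,0,1,2,3$. These are the integer parts of $\tfrac18,\tfrac48,\tfrac98,\tfrac{16}8,\tfrac{25}8$, that is, $\lfloor (g+1)^2/8\rfloor$. Does this continue for all $g$?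

## Effective weight, and what will be proved

**Definition (numerical semigroup).** A *numerical semigroup* is an additive submonoid $S$ of $\mathbb N_0=\{0,1,2,\dots\}$ such that $\mathbb N_0\setminus S$ is finite. The elements of $\mathbb N_0\setminus S$ are its *gaps*, and their number is the *genus* $g(S)$.

Recall that $S$ has a unique minimal generating set $\{n_1,\dots,n_t\}$, so that $S=\langle n_1,\dots,n_t\rangle=\{a_1n_1+\dots+a_tn_t : a_i\in\mathbb N_0\}$. It consists of the nonzero elements of $S$ that are not a sum of two nonzero elements of $S$. From now on *generator* means minimal generator.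

**Definition (effective weight).** For a gap $b$ let $E_b=\#\{\text{generators}<b\}$. The *effective weight* of $S$ is
$$\operatorname{ewt}(S)=\sum_{b\ \text{gap}}E_b=\#\{(a,b):0<a<b,\ a\text{ a generator},\ b\text{ a gap}\}.$$

For example, $\langle 3,8,10\rangle$ has gaps $1,2,4,5,7$, and the only generator below a gap is $3$, below $4,5,7$. So $\operatorname{ewt}(\langle3,8,10\rangle)=3$.

The slides "Families of Numerical Semigroups" (https://cdoneill.sdsu.edu/conferences/2019honolulu/slides/kaplan.pdf) contain the following statement as a conjecture of Pflueger (2018): if $g(S)=g$, then $\operatorname{ewt}(S)\le\lfloor (g+1)^2/8\rfloor$. We shall prove it, in a sharper form, and find all cases of equality.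

**Notation.** All intervals are intervals of integers. Fix $S$ and write $G=\mathbb N_0\setminus S$. Let $m$ be the smallest positive element of $S$, and $F$ the largest gap ($F=-1$ if $S=\mathbb N_0$). Put
$$D=\{u\in[0,m-1]: m+u\in S\},\quad k=|D|,\quad c=m-k=\#\,G\cap(m,2m),\quad X=\#\,G\cap(2m,\infty).$$
Always $0\in D$. For instance, $S=\langle4,6,7\rangle=\{0,4,6,7,8,10,11,\dots\}$ has gaps $1,2,3,5,9$, so $m=4$, $F=9$, $D=\{0,2,3\}$, $k=3$, $c=1$, $X=1$.

There are $m-1$ gaps below $m$, and $m$, $2m$ are not gaps. Hence $g=(m-1)+(m-k)+X$, which rearranges to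
$$k+X=g+1-2c. \tag{1}$$

**Theorem 1.** $\operatorname{ewt}(S)\le c\,(g+1-2c)$. Consequently $\operatorname{ewt}(S)\le\left\lfloor (g+1)^2/8\right\rfloor$.

**Theorem 2 (sharpness).** For all integers $0\le c\le g/2$, the bound $c(g+1-2c)$ is attained by a semigroup of genus $g$ with that value of $c$. For every $g\ge0$, the maximum of $\operatorname{ewt}$ in genus $g$ is exactly $\lfloor (g+1)^2/8\rfloor$.

**Theorem 3 (equality).** $\operatorname{ewt}(S)=c(g+1-2c)$ if and only if $S$ is one of the following:

* (a) $\{0\}\cup[m,m+k-1]\cup[2m,\infty)$, $1\le k\le m$;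
* (b) $\{0,m\}\cup[m+2,2m]\cup[2m+2,\infty)$, $m\ge3$;
* (c) $\{0\}\cup[m,m+k-1]\cup[2m,3m-2]\cup[3m,\infty)$, $1\le k\le m/2$;
* (d) $\langle2,2g+1\rangle$, $g\ge4$;
* (e) $\{0,m\}\cup[2m,3m-2]\cup[3m,4m-2]\cup[4m,\infty)$, $m\ge3$;
* (f) $\langle4,6,F-2\rangle=\{0,4,6,8,\dots\}\cup\{F-2,F+2,F+4,F+6,\dots\}$, $F\ge11$ odd.

Moreover $\operatorname{ewt}(S)=\lfloor (g+1)^2/8\rfloor$ if and only if $S$ is of type (a) with $|3k-2m|\le2$, or $S$ is one of the $13$ semigroups
$$\langle2,7\rangle,\langle2,9\rangle,\langle2,11\rangle,\langle3,5\rangle,\langle3,7\rangle,\langle3,7,11\rangle,\langle4,5\rangle,\langle4,6,7\rangle,\langle4,6,9\rangle,\langle4,6,11\rangle,\langle4,6,13\rangle,\langle4,6,15\rangle,\langle6,7,8\rangle,$$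
all of genus $\le9$. In particular, for $g\ge10$ there is exactly one maximizer, except that there are exactly two if $g\equiv1\pmod4$.

In genus $4$ the bound $c(g+1-2c)$ is the last column of the table, and the table already shows both equality and strict inequality.

## Splitting the count at $2m$

Throughout, *class* means residue class modulo $m$. Three facts are used constantly. If $s\in S$, then $s+m,s+2m,\dots\in S$. Therefore, if $b$ is a gap, all smaller nonnegative numbers in its class are gaps, and every element of $S$ in the class of $b$ exceeds $b$. Finally, *each class contains at most one generator*: if $a<a'$ are elements of $S$ in one class, then $a'$ is $a$ plus a positive multiple of $m$; if $a\neq0$, this exhibits $a'$ as a sum of two nonzero elements, and $0$ is not a generator.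

**Definition (inversions).** For a finite set $B\subset\mathbb N_0$ put $\operatorname{inv}(B)=\#\{(x,y):0\le x<y,\ x\notin B,\ y\in B\}$.

For $B=\{0,2,3\}$ the inversions are $(1,2)$ and $(1,3)$, so $\operatorname{inv}(B)=2$. A set $B\ni 0$ has no inversions exactly when it is an interval $[0,p-1]$.

**Step 1: the gaps below $2m$.** The purpose is to compute their contribution exactly. Gaps $b<m$ have $E_b=0$. A sum of two nonzero elements of $S$ is at least $2m$, so every element of $S\cap[m,2m)$ is a generator. There are $k$ such generators and $m-k$ gaps in $[m,2m)$. Of the $k(m-k)$ pairs (generator, gap), those with the generator smaller are counted by the effective weight, and the others are the pairs with the gap smaller. Hence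
$$\sum_{b\in G,\ b<2m}E_b=k(m-k)-I,\qquad I:=\operatorname{inv}(D).$$

**Step 2: the gaps above $2m$.** Here we only measure how far they are from contributing $c=m-k$ each. Put
$$\mathcal E:=\sum_{b\in G,\ b>2m}\bigl(E_b-(m-k)\bigr).$$
There are $X$ such gaps, so together with Step 1 and (1),
$$\operatorname{ewt}(S)=(m-k)(k+X)-I+\mathcal E=c\,(g+1-2c)-I+\mathcal E. \tag{2}$$
So the first assertion of Theorem 1 is equivalent to
$$\mathcal E\le I, \tag{3}$$
and equality in Theorem 1 is equivalent to $\mathcal E=I$.

**Step 3: from $c(g+1-2c)$ to $\lfloor (g+1)^2/8\rfloor$.** Expanding the square gives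
$$(g+1)^2-8c(g+1-2c)=(g+1)^2-8c(g+1)+16c^2=(g+1-4c)^2\ge0. \tag{4}$$
Hence $c(g+1-2c)\le (g+1)^2/8$, and since $\operatorname{ewt}(S)$ is an integer the second assertion of Theorem 1 follows from the first.

It remains to prove (3). If $F<2m$, there are no gaps above $2m$, so $\mathcal E=0\le I$. Since $2m,3m\in S$, the cases that remain are $2m<F<3m$ and $F>3m$.

## Why one cannot argue gap by gap

The natural hope is that every gap $b>2m$ satisfies $E_b\le m-k$. Then $\mathcal E\le0$, and we would be done. For $\langle2,9\rangle$ this holds: $m-k=1$ and the gaps $5,7$ each see one generator.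

It fails already for $\langle3,5\rangle$. There $D=\{0,2\}$ and $m-k=1$, but the gap $7>2m$ sees both generators, so $\mathcal E=1$. In $\langle4,6,7\rangle$ we have $m-k=1$ while $E_9=3$, so $\mathcal E=2$. It can fail far above $3m$ as well: $\langle4,6,11\rangle$ has gaps $1,2,3,5,7,9,13$, with $D=\{0,2\}$ and $m-k=2$; here $E_9=2$ but $E_{13}=3$, so $\mathcal E=1$.

Now compare with $I$. In these three cases $I=\operatorname{inv}\{0,2\}=1$, $I=\operatorname{inv}\{0,2,3\}=2$, $I=\operatorname{inv}\{0,2\}=1$. Each time $\mathcal E=I$: the excess above $2m$ is paid for, exactly, by the loss below $2m$. So the term $-I$ in (2) may not be thrown away, and we need a reason why excess forces inversions.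

The reason is addition. If $u,u'\in D$, then $2m+u+u'=(m+u)+(m+u')$ lies in $S$ and is not a generator. Each new value in $D+D$ thus removes a place where a generator could sit, and this pushes the excess down. If $D$ has few inversions, it is close to an initial interval, and then $D+D$ has many new values. So large excess needs few new sums, and few new sums should force $D$ to spread out and have many inversions. The next section makes this exact.

## Sets with few new sums have many inversions

Write $x^+=\max(x,0)$.

**Lemma 4.** Let $B=\{u_0<u_1<\dots<u_{p-1}\}\subset[0,M]$ with $u_0=0$ and $2p-2\le M$. Let $\sigma=\#\bigl(((B+B)\cap[0,M])\setminus B\bigr)$. Then $u_i\ge2i-\sigma$ for all $i$. Hence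
$$\operatorname{inv}(B)=\sum_{i=0}^{p-1}(u_i-i)\ \ge\ \sum_{i=0}^{p-1}(i-\sigma)^+=\sum_{j\ge1}(p-\sigma-j)^+, \tag{5}$$
with equality if and only if $u_i=\max(i,2i-\sigma)$ for all $i$.

Two examples with $M=5$, $p=3$. For $B=\{0,2,4\}$ there are no new sums in $[0,5]$, so $\sigma=0$; the lemma demands $u_i\ge2i$, and indeed $\operatorname{inv}(B)=0+1+2=3$. For $B=\{0,1,2\}$ the new sums are $3,4$, so $\sigma=2$; the right side of (5) is $0$, and so is $\operatorname{inv}(B)$. The condition $2p-2\le M$ is needed: $B=\{0,1,2\}$ with $M=2$ has $\sigma=0$ but $u_1=1<2$.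

*Proof.* **Step 1: a pigeonhole claim.** The aim is to show that a set that is dense up to $u_j$ produces many sums. *Claim: if $u_j\le v\le2j$, then $v\in B+B$.*

Consider $J=[v-u_j,u_j]$. Since $u_j\le v$, it lies in $[0,u_j]$. Since $u_j\ge j$ (there are $j$ elements of $B$ below $u_j$, all in $[0,u_j-1]$), we have $v\le2j\le2u_j$, so $J$ is nonempty. It has $2u_j-v+1$ elements and is mapped to itself by $x\mapsto v-x$. The set $B$ has $j+1$ elements in $[0,u_j]$, and at most $v-u_j$ of them lie in $[0,v-u_j-1]$, outside $J$. So $|B\cap J|\ge j+1-(v-u_j)$. If $B\cap J$ and $v-(B\cap J)$ were disjoint subsets of $J$, then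
$$2(j+1-v+u_j)\le2u_j-v+1,\qquad\text{that is,}\qquad v\ge2j+1,$$
a contradiction. So some $x\in B\cap J$ equals $v-x'$ with $x'\in B\cap J$, and $v=x+x'\in B+B$. This proves the claim.

**Step 2: chaining the claim.** The aim is to fill a long interval with sums. Fix $i$. If $u_i\ge2i$, then $u_i\ge 2i-\sigma$ trivially. So let $u_i<2i$. Let $i'\ge i$ be the least index with $i'=p-1$ or $u_{i'+1}>2i'$. For $i\le j<i'$ the index $j$ does not qualify, so $u_{j+1}\le2j$. Consequently $u_j\le2j$ for all $i\le j\le i'$: for $j=i$ by assumption, and for $j>i$ because $u_j\le2(j-1)$. The intervals $[u_j,2j]$ for $i\le j\le i'$ are thus nonempty, and each next one starts at $u_{j+1}\le2j$, no later than where the previous one ends. So they cover $[u_i,2i']$. By the claim, $[u_i,2i']\subset B+B$. Also $2i'\le2p-2\le M$, so all of these sums lie in $[0,M]$.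

**Step 3: counting the new sums.** The elements of $B$ in $[u_i,2i']$ are exactly $u_i,\dots,u_{i'}$: we have $u_{i'}\le2i'$, and $u_{i'+1}$ either does not exist or exceeds $2i'$. The other elements of $[u_i,2i']$ are counted by $\sigma$, so
$$\sigma\ge(2i'-u_i+1)-(i'-i+1)=i'+i-u_i\ge2i-u_i.$$
This is $u_i\ge2i-\sigma$.

**Step 4: summing.** For $y=u_i$ there are $u_i-i$ numbers $x\in[0,u_i-1]$ outside $B$, so $\operatorname{inv}(B)=\sum_i(u_i-i)$. We have $u_i-i\ge0$ and $u_i-i\ge i-\sigma$, so $u_i-i\ge(i-\sigma)^+$. Summing gives the inequality in (5). Equality holds if and only if $u_i-i=\max(0,i-\sigma)$ for every $i$, that is, $u_i=\max(i,2i-\sigma)$. The last equality in (5) is the substitution $i=p-j$ for $1\le j\le p$; terms with $j>p$ vanish because $\sigma\ge0$. $\square$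

## Excess against inversions when $2m<F<3m$

Write $F=2m+\varphi$ with $1\le\varphi\le m-1$. Sums $u+u'$ larger than $\varphi$ give numbers $2m+u+u'>F$, which tell us nothing about the gaps. So we cut $D$ at $\varphi$. Put
$$B=D\cap[0,\varphi],\quad p=|B|,\quad k'=k-p=\#\,D\cap[\varphi+1,m-1]\le m-1-\varphi,$$
$$\sigma=\#\bigl(((B+B)\cap[0,\varphi])\setminus B\bigr),\qquad \tau=p-\sigma.$$
In $\langle4,6,7\rangle$, where $F=9$, this gives $\varphi=1$, $B=\{0\}$, $p=1$, $k'=2$, $\sigma=0$, $\tau=1$.

**Step 1: Lemma 4 applies to $B$ with $M=\varphi$.** If $\varphi=u+u'$ with $u,u'\in B$, then $F=(m+u)+(m+u')\in S$, which is false. So $B$ and $\varphi-B$ are disjoint subsets of $[0,\varphi]$, and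
$$2p\le\varphi+1. \tag{6}$$
In particular $2p-2\le\varphi$.

**Step 2: locating gaps and generators above $2m$.** Let $0\le v\le\varphi$. If $v\in B$, then $2m+v=m+(m+v)$; if $v=u+u'$ with $u,u'\in B$, then $2m+v=(m+u)+(m+u')$. In either case $2m+v$ is neither a gap nor a generator. So every gap or generator $2m+v$ with $0\le v\le\varphi$ has
$$v\in V:=[0,\varphi]\setminus\bigl(B\cup(B+B)\bigr),\qquad |V|=\varphi+1-p-\sigma.$$
Since all gaps above $2m$ are of this form, $X\le|V|\le\varphi+1-p$.

**Step 3: the excess of a single gap.** Let $b_1=F>b_2>\dots>b_X$ be the gaps above $2m$. The generators in $[2m,b_j)$ come from elements of $V$ different from the $j$ elements that belong to the gaps $b_1,\dots,b_j$. So there are at most $\varphi+1-p-\sigma-j$ of them. The generators below $2m$ number $k$. Hence $E_{b_j}\le k+\varphi+1-p-\sigma-j$, and using $k=k'+p$,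
$$E_{b_j}-(m-k)\le2k-m+\varphi+1-p-\sigma-j=k'+\bigl(k'-(m-1-\varphi)\bigr)+\tau-j\le k'+\tau-j. \tag{7}$$

**Step 4: summing and comparing with $I$.** From (7), from $X\le\varphi+1-p$, and by dropping negative terms and adding nonnegative ones,
$$\mathcal E\ \le\ k'X+\sum_{j=1}^X(\tau-j)\ \le\ k'(\varphi+1-p)+\sum_{j\ge1}(\tau-j)^+\ \le\ k'(\varphi+1-p)+\operatorname{inv}(B)\ \le\ I. \tag{8}$$
The third inequality is (5). For the last one, count inversions $(x,y)$ of $D$. Those with $y\le\varphi$ are the inversions of $B$. Those with $x\le\varphi<y$ number $(\varphi+1-p)k'$, since $\varphi+1-p$ numbers in $[0,\varphi]$ are outside $D$ and $k'$ elements of $D$ exceed $\varphi$. There may be others, with $x>\varphi$. So (3) holds in this case.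

For $\langle4,6,7\rangle$, (7) with $j=1$ reads $3-1\le2+0+1-1$, and (8) reads $2\le2\le2\le2\le2$.

## Excess against inversions when $F>3m$

Now the gaps above $2m$ may go on for a long time. The gaps up to $F-m$ turn out to have no excess at all, and the last $m$ numbers up to $F$ behave like the previous case, with $D$ in place of $B$.

**Step 1: Lemma 4 applies to $D$ with $M=m-1$.** We show that $F\not\equiv u+u'\pmod m$ for $u,u'\in D$. Suppose the contrary. The number $2m+u+u'\in S$ lies in the class of $F$, so $F=2m+u+u'+tm$ for an integer $t$. Since $2m+u+u'<4m$ and $F>3m$, we get $tm>-m$, so $t\ge0$ and $F\in S$, a contradiction. Hence no class of an element of $D$ is the class of some $F-u'$, $u'\in D$. These are two disjoint families of $k$ distinct classes each, so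
$$2k\le m. \tag{9}$$
In particular $2k-2\le m-1$. Put
$$N=\bigl((D+D)\cap[0,m-1]\bigr)\setminus D,\qquad\sigma=\#N,\qquad\tau=k-\sigma.$$

**Step 2: gaps $b$ with $2m<b\le F-m$ have no excess.** For $u\in D$ the number $F-(m+u)$ is positive, and it is a gap, since otherwise $F=(F-m-u)+(m+u)\in S$. So all elements of $S$ in the class of $F-u$ are at least $F-u$, and $F-u>F-m\ge b$. Thus the $k$ distinct classes of $F-u$, $u\in D$, contain no generator below $b$. Each of the remaining $m-k$ classes contains at most one generator, so
$$E_b\le m-k\qquad\text{for every gap } b \text{ with } 2m<b\le F-m. \tag{10}$$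

**Step 3: gaps in $(F-m,F]$.** List them as $b_1=F>b_2>\dots>b_{X_0}$. They are all greater than $F-m>2m$. We count classes that contain no generator below $b_j$.

First, the classes of $b_1,\dots,b_j$ are distinct, since these numbers lie in an interval of $m$ integers. The class of $b_i$, $i\le j$, contains no element of $S$ below $b_i$, hence none below $b_j$.

Second, let $v\in N$. Then $v\ne0$ because $0\in D$, so $0<v<m$ and $v\notin S$. Also $m+v\notin S$ because $v\notin D$. But $2m+v=(m+u)+(m+u')\in S$ for suitable $u,u'\in D$, and it is not a generator. So every element of $S$ in the class of $v$ is $2m+v$ plus a nonnegative multiple of $m$, and none of them is a generator. This class contains no gap above $2m$, so it is not the class of any $b_i$.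

Altogether $j+\sigma$ classes contain no generator below $b_j$. Hence $E_{b_j}\le m-\sigma-j$, that is,
$$E_{b_j}-(m-k)\le\tau-j. \tag{11}$$

**Step 4: summing.** By (10), (11) and Lemma 4,
$$\mathcal E\ \le\ \sum_{j=1}^{X_0}(\tau-j)\ \le\ \sum_{j\ge1}(\tau-j)^+\ \le\ \operatorname{inv}(D)=I. \tag{12}$$
This proves (3) in the last case, and with it Theorem 1: Pflueger's conjecture holds. $\blacksquare$

For $\langle4,6,11\rangle$, where $F=13$, we have $D=\{0,2\}$, $N=\varnothing$, $\tau=2$. The gap $9=F-m$ has $E_9=2=m-k$, and $13$ is the only gap in $(9,13]$, with excess $1=\tau-1$. The chain (12) reads $1\le1\le1\le1$.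

## The interval semigroups attain the bound

We prove Theorem 2. Identity (2) says that the bound is attained when $I=\mathcal E=0$; the simplest way is to take $D$ an interval and no gaps above $2m$.

**Step 1: the value $c(g+1-2c)$.** Let $0\le c\le g/2$. Put $k=g+1-2c\ge1$ and $m=k+c=g+1-c$, and let
$$S=\{0\}\cup[m,m+k-1]\cup[2m,\infty).$$
Sums of two nonzero elements are at least $2m$, so $S$ is a semigroup. Its genus is $(m-1)+(m-k)=(k+c-1)+c=g$, and it has $m-k=c$ gaps in $(m,2m)$. The generators below $2m$ are the $k$ numbers in $[m,m+k-1]$, and they lie below all $m-k$ gaps in $(m,2m)$. So $\operatorname{ewt}(S)=k(m-k)=c(g+1-2c)$.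

**Step 2: the maximum.** If $|g+1-4c|\le2$, then by (4) the integer $c(g+1-2c)$ differs from $(g+1)^2/8$ by at most $\tfrac48<1$ and is not larger, so it equals $\lfloor (g+1)^2/8\rfloor$. It remains to find such a $c$ with $0\le c\le g/2$. For $g\ge3$ take an integer nearest to $(g+1)/4$; then $c\le(g+1)/4+\tfrac12=(g+3)/4\le g/2$. For $g=0,1$ take $c=0$, where $g+1-4c=1,2$. For $g=2$ take $c=1$, where $g+1-4c=-1$. Together with Theorem 1 this proves Theorem 2. $\square$

## The six families do attain $c(g+1-2c)$

We begin Theorem 3 with the easy direction: each family consists of semigroups with $\operatorname{ewt}(S)=c(g+1-2c)$.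

**Type (a).** This is the computation above, with $g=(m-1)+(m-k)$, $c=m-k$ and $k=g+1-2c$ by (1).

**Type (b).** A sum of two nonzero elements is at least $2m$, and $2m+1$ could only be $m+(m+1)$, but $m+1\notin S$. So $S$ is a semigroup. Its gaps are $1,\dots,m-1$, $m+1$, $2m+1$, so $g=m+1$ and $c=1$. The generators below $2m+1$ are $m$ and $m+2,\dots,2m-1$, which are $m-1$ in number. Hence $\operatorname{ewt}(S)=E_{m+1}+E_{2m+1}=1+(m-1)=m=c(g+1-2c)$.

**Type (c).** A sum of two elements of $[m,m+k-1]$ is at most $2m+2k-2\le3m-2$, and a sum of two nonzero elements one of which is at least $2m$ is at least $3m$. So $3m-1$ is not a sum, and $S$ is a semigroup. The sums of two elements of $[m,m+k-1]$ fill $[2m,2m+2k-2]$, so the generators in $[2m,3m-2]$ are $2m+2k-1,\dots,3m-2$, which are $m-2k$ in number. So $E_{3m-1}=k+(m-2k)=m-k$. The gaps in $(m,2m)$ contribute $k(m-k)$, so $\operatorname{ewt}(S)=(m-k)(k+1)$. Here $X=1$, so this is $c(k+X)=c(g+1-2c)$ by (1).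

**Type (d).** The gaps are $1,3,\dots,2g-1$. The generator $2$ lies below all of them except $1$, and $2g+1$ lies below none. So $\operatorname{ewt}(S)=g-1$. The only gap in $(2,4)$ is $3$, so $c=1$ and $c(g+1-2c)=g-1$.

**Type (e).** A sum of two nonzero elements is $2m$, or $m+x$ with $x\ge2m$, or at least $4m$. It is $3m-1$ only if $x=2m-1$, and $4m-1$ only if $x=3m-1$, and neither of these is in $S$. So $S$ is a semigroup. Its gaps are $[1,m-1]$, $[m+1,2m-1]$, $3m-1$, $4m-1$, so $g=2m$ and $c=m-1$. The only sum of two nonzero elements below $3m$ is $2m$, so $2m+1,\dots,3m-2$ are generators. For $0\le v\le m-2$ the number $3m+v=m+(2m+v)$ is not a generator. So the generators below $4m-1$ are $m,2m+1,\dots,3m-2$, in all $m-1$, and all of them are below $3m-1$. The $m-1$ gaps in $(m,2m)$ each see only $m$. Therefore $\operatorname{ewt}(S)=(m-1)+2(m-1)=3(m-1)$, and $c(g+1-2c)=(m-1)(2m+1-2m+2)=3(m-1)$.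

**Type (f).** The even elements of $\langle4,6,F-2\rangle$ include $0,4,6,8,\dots$, but not $2$. The odd elements are $F-2$ plus $0,4,6,8,\dots$, and then everything odd beyond. So the two descriptions in Theorem 3 agree. The gaps are $2$, the odd numbers $1,3,\dots,F-4$, and $F$. Their number is $1+\frac{F-3}2+1=\frac{F+1}2=g$. Since $F\ge11$, both $5$ and $7$ are gaps, so $c=2$. The gaps above $4$ are all but $1,2,3$; those above $6$ are all but $1,2,3,5$; above $F-2$ there is only $F$. So $\operatorname{ewt}(S)=(g-3)+(g-4)+1=2(g-3)=c(g+1-2c)$.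

## Nothing else attains it

Let $\operatorname{ewt}(S)=c(g+1-2c)$, that is, $\mathcal E=I$. The method is to read (8) and (12) as chains of equalities. Two auxiliary facts serve in both cases.

**A fact on triangular sums.** For an integer $\tau$,
$$\tau-1=\sum_{j\ge1}(\tau-j)^+\quad\text{implies}\quad\tau\in\{1,2\}. \tag{13}$$
Indeed, for $\tau\le0$ the left side is negative and the right side is $0$; for $\tau\ge3$ the right side is at least $(\tau-1)+(\tau-2)>\tau-1$.

**Lemma 5.** Let $2k\le m$, let $N=\bigl((D+D)\cap[0,m-1]\bigr)\setminus D$, $\sigma=\#N$, and let $D=\{u_0<\dots<u_{k-1}\}$ with $u_i=\max(i,2i-\sigma)$ for all $i$. If $k-\sigma\in\{1,2\}$, then either $D=[0,k-1]$, or $m=4$ and $D=\{0,2\}$.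

*Proof.* If $\sigma=k-1$, then $2i-\sigma\le i$ for all $i\le k-1$, so $D=[0,k-1]$.

If $\sigma=k-2$, then $k\ge2$, and $2i-\sigma\le i$ for $i\le k-2$, while $u_{k-1}=2(k-1)-(k-2)=k$. So $D=[0,k-2]\cup\{k\}$. Suppose $k\ge3$. Then $1\in D$, so $k-1=1+(k-2)$ is in $D+D$ and not in $D$. Also $[k+1,2k-2]=k+[1,k-2]$ lies in $D+D$ and outside $D$. All these numbers are at most $2k-2\le m-2$. So $\sigma\ge1+(k-2)=k-1$, a contradiction. Hence $k=2$, $D=\{0,2\}$, $\sigma=0$. Since $4=2+2$ is not in $D$ and $N$ is empty, $4\notin[0,m-1]$, so $m\le4$. With $2k\le m$ this gives $m=4$. $\square$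

**Case $F<2m$.** Then $I=\mathcal E=0$, so $D$ has no inversions, $D=[0,k-1]$, and $[2m,\infty)\subset S$. This is type (a).

**Case $2m<F<3m$.** Use the notation of the section on this case. Since $\mathcal E=I$, all inequalities in (8) are equalities, and so are those in (7) for every $j$. Note $X\ge1$.

**Step 1: there is only one gap above $2m$.** Equality in (7) for $j=1$ says that exactly $\varphi-p-\sigma$ generators lie in $[2m,F)$. The set $V$ contains $\varphi$, and $V\setminus\{\varphi\}$ has $\varphi-p-\sigma$ elements. So every $v\in V\setminus\{\varphi\}$ gives a generator $2m+v$. A gap $2m+v$ with $v<\varphi$ would have $v\in V\setminus\{\varphi\}$ and so be a generator, which is absurd. Hence $X=1$.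

**Step 2: reading off the other equalities.** The second inequality in (7) gives $k'=m-1-\varphi$. The second inequality in (8) is the sum of $k'X\le k'(\varphi+1-p)$ and $\sum_{j=1}^X(\tau-j)\le\sum_{j\ge1}(\tau-j)^+$, so both are equalities. The first gives $k'=0$ or $\varphi+1-p=X=1$. The second gives $\tau-1=\sum_{j\ge1}(\tau-j)^+$, so $\tau\in\{1,2\}$ by (13). The third inequality in (8) gives equality in Lemma 4: $u_i=\max(i,2i-\sigma)$ for the elements of $B$.

**Step 3: $k'>0$ gives type (b).** Then $p=\varphi$, and (6) gives $2\varphi\le\varphi+1$, so $\varphi=p=1$ and $B=\{0\}$. Further, $D\cap[2,m-1]$ has $k'=m-2$ elements, so it is all of $[2,m-1]$, and $m\ge3$. Thus $D=\{0\}\cup[2,m-1]$ and $F=2m+1$ is the only gap above $2m$. This is type (b).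

**Step 4: $k'=0$ gives (c), or (f) with $F=11$.** Then $\varphi=m-1$, so $B=D$, $p=k$, $F=3m-1$, and (6) reads $2k\le m$. The number $\sigma$ is that of Lemma 5, whose hypotheses hold by Step 2. If $D=[0,k-1]$, then, $3m-1$ being the only gap above $2m$, we have type (c). If $m=4$ and $D=\{0,2\}$, then $F=11$ is the only gap above $8$, and $S=\{0,4,6,8,9,10,12,13,\dots\}$ is type (f) with $F=11$.

**Case $F>3m$.** Use the notation of the section on this case. Since $\mathcal E=I$, all inequalities in (12) are equalities. As the first one is a sum of (10) and (11), both of those are equalities for all the gaps they concern. In particular $E_{F-m}=m-k$, because $F-m$ is a gap above $2m$. Also $E_F=m-\sigma-1$.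

**Step 1: $F$ is the only gap in $(F-m,F]$.** In Step 3 of the proof of (12), with $j=1$, the class of $F$ and the $\sigma$ classes of $N$ contain no generator below $F$. There are $m-\sigma-1$ other classes, each with at most one generator. So $E_F=m-\sigma-1$ means that each of them contains a generator below $F$. Suppose $X_0\ge2$. The class of $b_2$ is neither that of $F$ nor one from $N$, so it contains a generator below $F$. This generator exceeds the gap $b_2$, hence is at least $b_2+m>F$, a contradiction. So $X_0=1$.

**Step 2: the shape of $D$.** The second equality in (12) is now $\tau-1=\sum_{j\ge1}(\tau-j)^+$, so $\tau\in\{1,2\}$ by (13). The third gives equality in Lemma 4 for $D$. With (9), Lemma 5 applies. So $D=[0,k-1]$ with $k\ge2$, or $k=1$ and $D=\{0\}$, or $m=4$ and $D=\{0,2\}$.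

**Step 3: $D=[0,k-1]$ with $k\ge2$ is impossible.** By (9), $k\le m-1$, so $k=1+(k-1)$ belongs to $N$. Hence the class of $k$ contains no generator, and $2m+k\in S$. On the other hand, by Step 2 of the proof of (12), the $k$ classes of $F-u$, $u\in D$, contain no generator below $F-m$. So $E_{F-m}=m-k$ means that every other class contains one. Therefore $k\equiv F-u$ for some $u\in D$. All elements of $S$ in the class of $F-u$ are at least $F-u$, so $2m+k\ge F-u$, and
$$F\le2m+k+u\le2m+2k-1\le3m-1<3m,$$
a contradiction.

**Step 4: $k=1$ gives (d) or (e).** We have $m\ge2$, since $m=1$ means $F=-1$. If $m=2$, then $S=\langle2,2g+1\rangle$ with $F=2g-1>6$, so $g\ge4$: type (d).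

Let $m\ge3$, and let $b_0$ be the least gap above $2m$. Since $F-m$ is such a gap, $b_0\le F-m$, and equality in (10) gives $E_{b_0}=m-1$. As $D=\{0\}$, the only class excluded in Step 2 of the proof of (12) is that of $F$. So every other class contains a generator below $b_0$. A gap above $2m$ in such a class would be at least $b_0$, and so it would be that generator plus a multiple of $m$, an element of $S$. Hence all gaps above $2m$ lie in the class of $F$. Let $\varphi\in[1,m-1]$ with $F\equiv\varphi$. All numbers up to $F$ in this class are gaps, so $b_0=2m+\varphi$.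

Of the $m-1$ generators below $b_0$, one is $m$. None of the others lies in $(m,2m]$, because $k=1$ and $2m$ is not a generator. So $m-2$ generators lie in $(2m,2m+\varphi)$, which contains $\varphi-1\le m-2$ integers. Hence $\varphi=m-1$, and $2m+1,\dots,3m-2$ are all generators. Since $m\ge3$, both $2m+1$ and $3m-2$ are among them, and $5m-1=(2m+1)+(3m-2)\in S$. This number lies in the class of $F$, so $F<5m-1$. Together with $F>3m$ and $F\equiv m-1$ this gives $F=4m-1$. So the gaps above $2m$ are exactly $3m-1$ and $4m-1$: type (e).

**Step 5: $m=4$, $D=\{0,2\}$ gives (f).** All even numbers from $4$ on are in $S$, and $2\notin S$. So $F>12$ is odd, $F\ge13$. By Step 1, $F$ is the only gap in $(F-4,F]$, so $F-2\in S$. Since $4,6\in S$ and $F\notin S$, neither $F-4$ nor $F-6$ is in $S$. Subtracting multiples of $4$ from these two gaps shows that all odd numbers below $F-2$ are gaps. So the odd elements of $S$ are $F-2$ and all odd numbers above $F$: type (f).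

This proves the first part of Theorem 3.

## The maximizers in each genus

**Step 1: a criterion.** We have $\operatorname{ewt}(S)\le c(g+1-2c)\le\lfloor (g+1)^2/8\rfloor$. So $\operatorname{ewt}(S)=\lfloor (g+1)^2/8\rfloor$ if and only if both are equalities. By (4) the second is an equality if and only if $(g+1-4c)^2/8<1$, that is, $|g+1-4c|\le2$. So the maximizers are the semigroups of types (a)–(f) with $|g+1-4c|\le2$. By (1), $g+1-4c=(k+X)-2c$.

**Step 2: running through the types.**

* Type (a): $X=0$ and $c=m-k$, so the condition is $|k-2(m-k)|=|3k-2m|\le2$.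
* Type (b): $g+1-4c=m-2\le2$ with $m\ge3$, so $m=3,4$. The semigroups are $\{0,3,5,6,8,\dots\}=\langle3,5\rangle$ and $\{0,4,6,7,8,10,\dots\}=\langle4,6,7\rangle$.
* Type (c): $X=1$ and $c=m-k\ge k$, so $2c-k-1\ge k-1\ge0$ and the condition is $2c-k-1\le2$. Thus $k\le3$, and $(k,c)$ is $(1,1)$, $(1,2)$, $(2,2)$ or $(3,3)$. With $m=k+c$ the semigroups are $\langle2,7\rangle$, $\langle3,7,11\rangle$, $\langle4,5\rangle$, $\langle6,7,8\rangle$, with largest gaps $5,8,11,17$.
* Type (d): $g+1-4c=g-3\le2$ with $g\ge4$, so $g=4,5$: $\langle2,9\rangle$, $\langle2,11\rangle$.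
* Type (e): $g+1-4c=5-2m$, and $|5-2m|\le2$ with $m\ge3$ forces $m=3$: the semigroup $\{0,3,6,7,9,10,12,\dots\}=\langle3,7\rangle$.
* Type (f): $g+1-4c=g-7$ with $g=(F+1)/2\ge6$, so $g=6,7,8,9$. Since $F-2=2g-3$, these are $\langle4,6,9\rangle$, $\langle4,6,11\rangle$, $\langle4,6,13\rangle$, $\langle4,6,15\rangle$.

Types (b)–(f) contribute $2+4+2+1+4=13$ semigroups, namely those in Theorem 3. Their genera are $4,5$ for (b); $3,5,6,9$ for (c); $4,5$ for (d); $6$ for (e); $6,7,8,9$ for (f). All are at most $9$.

**Step 3: counting for $g\ge10$.** Only type (a) remains. Such a semigroup has $c=m-k$ and $g=2m-k-1$, so it is determined by $g$ and $c$ through $k=g+1-2c$, $m=g+1-c$. Conversely, let $c$ be an integer with $|g+1-4c|\le2$. Then $4c\ge g-1>0$, so $c\ge0$, and $2c\le(g+3)/2$ gives $k\ge(g-1)/2\ge1$; so $c$ does give a semigroup of type (a) and genus $g$. Different $c$ give different $m$, so the maximizers correspond to the integers $c$ with $|g+1-4c|\le2$. There is exactly one unless $g+1\equiv2\pmod4$, when there are exactly two. The exceptional case is $g\equiv1\pmod4$.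 $\blacksquare$
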